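# Left cells of an affine Weyl group with a prescribed right descent set

## 1. An inequality that holds for irreducible $R$ and fails for reducible $R$

**Theorem 1.** Let $\mathcal G$ be a connected split reductive group with connected center over a $p$-adic field. Let $R$ be its system of coroots, $W$ its extended affine Weyl group, $S$ the set of simple reflections of the affine Weyl group $W'\subset W$, and $c_0$ the lowest two-sided cell of $W$. For a two-sided cell $c$ and $I\subseteq S$ put
$$\Gamma_{c,I}=\{\text{left cells }\Gamma\text{ contained in }c\ \text{with}\ R(\Gamma)=I\}.$$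

(a) If $R$ is irreducible, then $\#\Gamma_{c,I}\le \#\Gamma_{c_0,I}$ for every two-sided cell $c$ and every nonempty $I\subseteq S$.

(b) If $R$ is reducible, $s\in S$, and $c$ is the two-sided cell of $s$, then $\#\Gamma_{c,\{s\}}\ge 1$ and $\#\Gamma_{c_0,\{s\}}=0$. So the inequality fails for every reducible $R$, for example for $\mathcal G=PGL_2\times PGL_2$.

In plain words: $W$ is cut into two-sided cells, and each of these is cut into left cells. All elements $w$ of a left cell have the same right descent set $R(w)=\{s\in S: \ell(ws)<\ell(w)\}$. The lowest two-sided cell $c_0$ has $|W_0|$ left cells. Is it the richest cell, not just in total but separately for each descent set $I\neq\emptyset$? The preprint "Representations of Affine Hecke Algebras, I" states this as a conjecture for all $R$. As literally stated it is false, by (b), and for irreducible $R$ it is true, by (a).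

Here are the objects. $X$ is the cocharacter lattice of $\mathcal G$, which is the character lattice of a maximal torus of the complex dual group $G$. In it lies the root system $R$, with positive roots $R^+$, simple roots $\Delta$, coroots $R^\vee$, Weyl group $W_0$ with longest element $w_0$, and $\nu=|R^+|$. Connected center means that $X$ contains the fundamental weights: for each $\alpha\in\Delta$ there is $\omega_\alpha\in X$ with $\langle\omega_\alpha,\beta^\vee\rangle=\delta_{\alpha\beta}$ for $\beta\in\Delta$. If $R=\emptyset$ then $S=\emptyset$ and nothing is claimed, so we assume $R\ne\emptyset$. We put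
$$W=W_0\ltimes X,\qquad W'=W_0\ltimes \mathbb ZR .$$

The group $W'$ acts on $V=\mathbb R\otimes\mathbb ZR$. Here $W_0$ acts linearly and $\mathbb ZR$ by translations, and the reflections of $W'$ are the reflections in the hyperplanes $\langle x,\alpha^\vee\rangle=k$ with $k\in\mathbb Z$. $S$ is the set of reflections in the walls of a base alcove $A_0$, which lies in a Weyl chamber with walls $S_0$, the simple reflections of $W_0$. Replacing $R^+$ by $-R^+$ changes neither $S$ nor $S_0$, so we may assume this chamber is the dominant one. $X$ acts on $V$ through its image in the weight lattice. $\Omega$ is the stabilizer of $A_0$ in $W$, $W=\Omega\ltimes W'$ with $\Omega$ abelian, and $\ell(\omega w)=\ell(w)$ for $\omega\in\Omega$, $w\in W'$. So $\ell(w)$ is the number of hyperplanes separating $A_0$ from $wA_0$. For $x\in X$ dominant and $w\in W_0$, passing from $w^{-1}A_0$ to $A_0$ crosses only hyperplanes through $0$, and passing from $A_0$ to $A_0+x$ crosses the hyperplanes $\alpha^\vee=k$ with $1\le k\le\langle x,\alpha^\vee\rangle$.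 These sets are disjoint, so
$$\ell(wx)=\ell(w)+\ell(x),\qquad \ell(x)=\langle x,\lambda\rangle,\qquad \lambda=\sum_{\alpha\in R^+}\alpha^\vee. \tag{1}$$

*Example ($A_1$, $\mathcal G=PGL_2$).* $X=\mathbb Z\omega$ and $\alpha=2\omega$. In the coordinate $\langle x,\alpha^\vee\rangle$ the alcove is $(0,1)$, $s_1$ is $x\mapsto -x$, and $s_0$ is $x\mapsto 2-x$. The translation by $\alpha$ is $x\mapsto x+2$, that is, $s_0s_1$. The element $\pi=\omega s_1$ is $x\mapsto 1-x$; it preserves the alcove, swaps $s_0$ and $s_1$, and $\Omega=\{e,\pi\}$.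

For $J\subseteq S$ let $W_J=\langle J\rangle$, with longest element $w_J$ when $W_J$ is finite. We write $L(w)=R(w^{-1})$.

## 2. The Hecke algebra, its cells and the $a$-function

Let $v=\mathbf q^{1/2}$, $q=v^2$, $A=\mathbb Z[v,v^{-1}]$. The Hecke algebra $H$ has $A$-basis $T_w$ ($w\in W$), with $T_xT_y=T_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$ and $(T_s-q)(T_s+1)=0$ for $s\in S$. Let $H'$ be the Hecke algebra of $W'$ and $\tilde T_w=v^{-\ell(w)}T_w$. Then $(\tilde T_s-v)(\tilde T_s+v^{-1})=0$. I use the Kazhdan–Lusztig basis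
$$C'_w=\sum_{y\le w}p_{y,w}\tilde T_y,\qquad p_{w,w}=1,\quad p_{y,w}\in v^{-1}\mathbb Z[v^{-1}]\ (y<w), \tag{2}$$
for instance $C'_s=\tilde T_s+v^{-1}$. One has $C'_{\omega w}=T_\omega C'_w$ for $\omega\in\Omega$. By Kazhdan–Lusztig, $C'_w=\pm j(C_w)$ for a semilinear ring involution $j$ of $H$, so $\{C_w\}$ and $\{C'_w\}$ define the same preorders below. For $s\in S$,
$$C'_sC'_w=\begin{cases}(v+v^{-1})C'_w & (sw<w),\\ C'_{sw}+\sum_{z<w,\;sz<z}\mu(z,w)C'_z & (sw>w),\end{cases}\qquad \mu(z,w)\in\mathbb Z, \tag{3}$$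
and similarly on the right. Write $C'_xC'_y=\sum_z h_{x,y,z}C'_z$.

**Definition (cells, $a$-function).** $x\le_L w$ if $C'_x$ occurs in $hC'_w$ for some $h\in H$; expanding $h$, this says $h_{u,w,x}\ne0$ for some $u$. Likewise $x\le_R w$ if $h_{w,u,x}\neq0$ for some $u$, and $x\le_{LR}w$ if $C'_x$ occurs in $C'_uC'_wC'_{u'}$ for some $u,u'$. Since $h_{x,y,z}\in\mathbb N[v,v^{-1}]$, no cancellation occurs, and these relations are transitive. Their equivalence classes are the left, right and two-sided cells. Finally, $a(z)$ is the maximal degree in $v$ of $h_{x,y,z}$ over all $x,y\in W$.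

**Descent sets only grow.**
$$h_{x,y,z}\neq0\ \Longrightarrow\ L(x)\subseteq L(z)\ \text{ and }\ R(y)\subseteq R(z). \tag{4}$$
Indeed, if $s\in R(y)$, then $hC'_s=(v+v^{-1})h$ for $h=C'_xC'_y$. By (3) on the right, every $C'_{z'}C'_s$ lies in the span of the $C'_z$ with $s\in R(z)$; hence so does $h=(v+v^{-1})^{-1}hC'_s$. The left side is the same. In particular $R$ is constant on left cells. If $h_{x,y,\omega}\ne 0$ with $\omega\in\Omega$, then $x,y\in\Omega$ and $h_{x,y,\omega}=1$, so $a=0$ on $\Omega$.

The following is known (Lusztig and others). $a$ is constant on two-sided cells and $a(w)\le a(w_0)=\nu$. The set $c_0=\{w:a(w)=\nu\}$ is a two-sided cell, the lowest one for $\le_{LR}$, with exactly $|W_0|$ left cells. $\Omega=\{w:R(w)=\emptyset\}$ is the two-sided cell of $e$. Since $\nu>0$, $c_0\ne\Omega$.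

*Example ($A_1$).* Let $\{s,t\}=\{s_0,s_1\}$. In the infinite dihedral group all $p_{y,w}$ equal $v^{\ell(y)-\ell(w)}$. For a word $w$ beginning with $t$, (3) becomes $C'_sC'_t=C'_{st}$ and $C'_sC'_w=C'_{sw}+C'_{tw}$ if $\ell(w)\ge2$. So all nonempty words with the same last letter are left equivalent, and by symmetry all with the same first letter are right equivalent. Since $R$ separates the last letters, $W\setminus\Omega$ is a single two-sided cell with two left cells, of descent sets $\{s_0\}$ and $\{s_1\}$. From $C'_sC'_s=(v+v^{-1})C'_s$ we get $a(s)\ge 1=\nu$, so this cell is $c_0$. Theorem 1(a) holds here: the only other cell is $\Omega$, and $\Gamma_{\Omega,I}=\emptyset$ for $I\ne\emptyset$.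

## 3. Exact values in $c_0$ and the failing pairs $(c,I)$

For $s\in S$ let $\bar\alpha_s\in R^\vee$ be the gradient of the simple affine root of $s$. For irreducible $R$: $\bar\alpha_s=\alpha^\vee$ if $s=s_\alpha\in S_0$, and $\bar\alpha_s=-(\text{highest coroot})$ for the remaining $s$. The inequality of Theorem 1 comes with the following.

**Theorem 2.** Let $R$ be irreducible and $\emptyset\ne I\subsetneq S$.

(a)
$$\#\Gamma_{c_0,I}=f_I:=\sum_{I\subseteq J\subsetneq S}(-1)^{|J\setminus I|}\frac{|W_0|}{|W_J|}=\#\{u\in W_0:\{s\in S:u\bar\alpha_s<0\}=I\},\qquad f_I\ge1. \tag{5}$$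

(b) Let $X=P(R)$ be the weight lattice (Section 4 shows that it suffices to consider this case). If $c\ne\Omega$ and $E$ is any simple module of $\mathcal J_c\otimes\mathbb C$, where $\mathcal J_c$ is the asymptotic ring of $c$ and $\mathcal D$ the set of distinguished involutions (both recalled in Section 5), then $\sum_{d\in \mathcal D\cap c,\,R(d)=I}\dim t_dE\le f_I$.

(c) $\Gamma_{c,I}=\emptyset$ if $a(c)<\ell(w_I)$. If $c\ne c_0,\Omega$, then $c$ has at most $|W_0|-\#\{s\in S:|W_{S\setminus\{s\}}|=|W_0|\}<|W_0|$ left cells. In particular, equality in Theorem 1(a) for all nonempty $I$ forces $c=c_0$.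

**Theorem 3.** Let $R=R_1\sqcup\dots\sqcup R_m$ be the decomposition into irreducible components, $S=S_1\sqcup\dots\sqcup S_m$, and $W_i=W_{0,i}\ltimes P(R_i)$, with length-zero subgroup $\Omega_i$. Two-sided cells $c$ of $W$ correspond to tuples $(c_1,\dots,c_m)$ of two-sided cells of the $W_i$. With $I_i=I\cap S_i$ one has $\#\Gamma_{c,I}=\prod_i\#\Gamma_{c_i,I_i}$. For $I\ne\emptyset$ the inequality $\#\Gamma_{c,I}\le\#\Gamma_{c_0,I}$ fails if and only if some $I_i=\emptyset$, $c_i=\Omega_i$ for all $i$ with $I_i=\emptyset$, and $\Gamma_{c_i,I_i}\neq\emptyset$ for the other $i$. In particular it holds whenever $I$ meets every $S_i$.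

*By hand.* In type $A_1$, $f_{\{s_0\}}=f_{\{s_1\}}=1$, as found above. In type $A_2$, singletons give $f_I=3-1-1=1$ and pairs give $f_I=1$. The sign count gives the same: with $\bar\alpha_0=-(\alpha_1^\vee+\alpha_2^\vee)$, the elements $e,\,s_1,\,s_2,\,s_1s_2,\,s_2s_1,\,w_0$ have negative sets $\{s_0\},\{s_0,s_1\},\{s_0,s_2\},\{s_2\},\{s_1\},\{s_1,s_2\}$. By (c), a cell $c\ne c_0,\Omega$ has at most $6-3=3$ left cells. In type $B_2$, with $s_0,s_2$ commuting and $s_0s_1$, $s_1s_2$ of order $4$,
$$f_{\{s_0\}}=4-1-2=1,\quad f_{\{s_1\}}=4-1-1=2,\quad f_{\{s_2\}}=1,\quad f_{\{s_0,s_1\}}=f_{\{s_1,s_2\}}=1,\quad f_{\{s_0,s_2\}}=2,$$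
with total $8=|W_0|$. A cell $c\ne c_0,\Omega$ has at most $8-2=6$ left cells.

*The smallest reducible case.* For $PGL_2\times PGL_2$, $W$ is a product of two copies of the group of Section 2, with $S=\{s_0,s_1\}\sqcup\{t_0,t_1\}$. The next section shows that cells are products. So the left cells in $c_0$ have descent sets $\{s_i,t_j\}$, and none has descent set $\{s_1\}$. But the left cell of $s_1$ does.

## 4. Passing to $X=P(R)$ and to irreducible factors

**Step 1: reduction to $X=P(R)$.** The purpose is to kill the part of $X$ invisible to $R$. By hypothesis $X\to P(R)=\mathrm{Hom}(\mathbb ZR^\vee,\mathbb Z)$ is surjective. Its kernel $X_0=\{x:\langle x,\alpha^\vee\rangle=0\ \forall\alpha\in R\}=X^{W_0}$ is central in $W$ and acts trivially on $V$, so its elements have length $0$. Let $w\mapsto\bar w$ be the map $W\to\bar W=W/X_0=W_0\ltimes P(R)$. It preserves lengths. It is injective on each coset $\omega W'$, because $X_0\cap W'=X_0\cap\mathbb ZR=0$. It induces a ring homomorphism $H(W)\to H(\bar W)$ with $C'_w\mapsto C'_{\bar w}$.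 A product $C'_uC'_w$ or $C'_uC'_wC'_{u'}$ lies in a single $T_\omega H'$, so its coefficients are those of the corresponding product in $H(\bar W)$. Thus $x\le w$ implies $\bar x\le\bar w$, for each of the three preorders. Conversely, let $\bar x\le\bar w$. Then for some $z\in X_0$ the element $C'_{zx}=T_zC'_x$ occurs in $C'_uC'_w$ (resp. $C'_wC'_{u'}$, $C'_uC'_wC'_{u'}$). Since $T_z$ is central and invertible and $T_z^{-1}C'_u=C'_{z^{-1}u}$, the element $C'_x$ occurs in $C'_{z^{-1}u}C'_w$ (resp. $C'_wC'_{z^{-1}u'}$, $C'_{z^{-1}u}C'_wC'_{u'}$), that is, $x\le w$. So the cells of $W$ are exactly the preimages of the cells of $\bar W$, with the same $a$ and $R(\cdot)$, and all numbers $\#\Gamma_{c,I}$ agree. **We assume $X=P(R)$ from now on.** Then $W=\prod W_i$ and $\Omega=\prod\Omega_i$.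

**Step 2: products.** The purpose is to compare $W$ with the $W_i$. Here $H(W)=\bigotimes H(W_i)$ and $C'_{(w_i)}=\bigotimes C'_{w_i}$. Hence $h_{x,y,z}=\prod h_{x_i,y_i,z_i}$, $a(w)=\sum a(w_i)$ and $R(w)=\bigsqcup R(w_i)$. A product of coefficients is nonzero iff all factors are, so the three preorders, hence all cells, are products. With $\nu_i=|R_i^+|$ we have $a(w_i)\le\nu_i$ and $\sum\nu_i=\nu$, so $c_0=\prod c_{0,i}$. Therefore $\#\Gamma_{c,I}=\prod_i\#\Gamma_{c_i,I_i}$.

**Step 3: proof of Theorem 1(b).** Let $m\ge2$ and $s\in S_j$. The left cell of $s$ lies in $\Gamma_{c,\{s\}}$. If $R(w)=\{s\}$, then for $i\ne j$ we have $R(w_i)=\emptyset$, so $w_i\in\Omega_i$ and $a(w_i)=0$. Hence $a(w)=a(w_j)\le\nu_j<\nu$ and $w\notin c_0$. So $\Gamma_{c_0,\{s\}}=\emptyset$. $\square$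

**Step 4: Theorem 3 follows from Theorem 1(a).** The first two assertions are Step 2. Note that $\Gamma_{c_i,\emptyset}\ne\emptyset$ iff $c_i=\Omega_i$, and $c_{0,i}\neq\Omega_i$. If all $I_i\ne\emptyset$, multiply the inequalities of Theorem 1(a). If some $I_i=\emptyset$, then $\#\Gamma_{c_0,I}=0$ because of the factor $\#\Gamma_{c_{0,i},\emptyset}=0$. So the inequality fails iff all factors $\#\Gamma_{c_i,I_i}$ are nonzero, which is the stated condition. $\square$

**Step 5: trivial cases of Theorem 1(a).** From now on $R$ is irreducible, $X=P(R)$ and $Q=\mathbb ZR$. Then $W_J$ is finite for every $J\subsetneq S$. Since $W_{R(w)}$ is always finite and $W'$ is infinite, $R(w)\ne S$. For $I=S$ both sides vanish; for $c=\Omega$ and $I\neq\emptyset$ the left side vanishes. **So we fix $c\neq\Omega$ and $\emptyset\neq I\subsetneq S$**; then $R(w)\ne\emptyset$ for all $w\in c$.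

## 5. The asymptotic ring and the commutative subalgebra $\Theta$

To count left cells in $c$ we want them to label something in a module. Lusztig's asymptotic ring provides this: its unit is a sum of orthogonal idempotents, one per left cell. Let $\gamma_{x,y,z^{-1}}$ be the coefficient of $v^{a(z)}$ in $h_{x,y,z}$. The following facts are from Lusztig, *Cells in affine Weyl groups* I–IV, and *Hecke algebras with unequal parameters*, Ch. 13–18.

* **(F1)** $h_{x,y,z}\in\mathbb N[v,v^{-1}]$. $W$ has finitely many left cells. There is a set $\mathcal D\subset W'$ of *distinguished involutions* ($d=d^{-1}$) such that each left cell contains exactly one $d\in\mathcal D$.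
* **(F2)** $\mathcal J=\bigoplus_x\mathbb Zt_x$ with $t_xt_y=\sum_z\gamma_{x,y,z^{-1}}t_z$ is an associative ring with $1=\sum_{d\in\mathcal D}t_d$, and $\mathcal J=\bigoplus_c\mathcal J_c$ with $\mathcal J_c=\bigoplus_{x\in c}\mathbb Zt_x$. One has $t_xt_d=t_x$ if $x\sim_Ld$ and $0$ otherwise, and $t_dt_x=t_x$ if $x^{-1}\sim_Ld$ and $0$ otherwise. The map $t_x\mapsto t_{x^{-1}}$ is an anti-automorphism. For $d\in\mathcal D$, $\gamma_{x^{-1},y,d}\ne0$ implies $x=y$, and $\gamma_{x^{-1},x,d}=1$ if $d\sim_Lx$, $0$ otherwise.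
* **(F3)** If $x\le_Ly$ (resp. $\le_R$), then $a(x)\ge a(y)$; if moreover $a(x)=a(y)$, then $x\sim_Ly$ (resp. $\sim_R$).
* **(F4)** $\varphi_c(C'_w)=\sum_{d\in\mathcal D\cap c,\;z\in c}h_{w,d,z}\,t_z$ defines a unital ring homomorphism $\varphi_c:H\to\mathcal J_c\otimes A$.

The references give these for $W'$; they pass to $W$ as follows. For $u,w\in W'$ and $\eta,\omega\in\Omega$, $C'_{\eta u}C'_{\omega w}=T_{\eta\omega}C'_{\omega^{-1}u\omega}C'_w$. Hence $\omega x\le_L\omega'w$ iff $x\le_Lw$ in $W'$ (for $x,w\in W'$), the left cells of $W$ are the sets $\Omega\Gamma'$ with $\Gamma'$ a left cell of $W'$, and $\mathcal D$ is the same. The ring $\mathcal J$ is the twisted group ring of $\Omega$ over the ring of $W'$, with $t_{\omega x}=\omega t_x$ and $\omega t_x\omega^{-1}=t_{\omega x\omega^{-1}}$. The homomorphism extends by $T_\omega\mapsto\omega$, because $h_{\omega w,d,\omega z}=h_{w,d,z}$.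

*Example ($A_1$).* $\mathcal D=\{e,s_0,s_1\}$. From $C'_sC'_s=(v+v^{-1})C'_s$ we get $t_st_s=t_s$. From $C'_{st}C'_{ts}=C'_sC'_tC'_{ts}=(v+v^{-1})C'_sC'_{ts}=(v+v^{-1})(C'_{sts}+C'_s)$ we get $t_{st}t_{ts}=t_{sts}+t_s$. With $x=ts\sim_Ls$ this shows the coefficient $\gamma_{x^{-1},x,s}=1$ of (F2).

Three consequences will be used. Let $a=a(c)$.

*Columns.* If $h_{w,d,z}\neq0$ with $z\in c$, then $z\le_Ld$ and $a(z)=a(d)$, so $z\sim_Ld$. Hence
$$\varphi_c(C'_w)t_d=\sum_{z\in c}h_{w,d,z}t_z\qquad(d\in\mathcal D\cap c). \tag{6}$$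

*Degrees.* All $h_{w,d,z}$ in (F4) have degree at most $a$.

*Leading terms.* For $x\in c$ the coefficient of $v^a$ in $\varphi_c(C'_x)$ is $\sum_dt_xt_d=t_x$. Thus
$$v^{-a}\varphi_c(C'_x)\in t_x+v^{-1}\mathcal J_c[v^{-1}]\qquad(x\in c). \tag{7}$$

**Bernstein presentation** (Lusztig, *Affine Hecke algebras and their graded version*). There are commuting invertible $\theta_x\in H$ ($x\in X$) with $\theta_x\theta_y=\theta_{x+y}$ and $\theta_x=\tilde T_x$ for $x$ dominant. Put $\Theta=A[\theta_x]\cong A[X]$. Then $H$ is free as a right $\Theta$-module with basis $T_w$ ($w\in W_0$), $\Theta^{W_0}$ is central in $H$, and for $s=s_\alpha$ with $\alpha\in\Delta$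
$$\theta_xT_s-T_s\theta_{s(x)}=(q-1)\frac{\theta_x-\theta_{s(x)}}{1-\theta_{-\alpha}}. \tag{8}$$
If $x\in Q$, then $x$ is a difference of dominant elements of $Q$, so $\theta_x\in H'$. *Example ($A_1$):* $\theta_\alpha=\tilde T_{s_0}\tilde T_{s_1}$ and $\theta_\omega=T_\pi\tilde T_{s_1}$.

## 6. A simple $\mathcal J_c$-module that sees every left cell

Let $\mathcal B=\mathcal J_c\otimes\mathbb C$, with $1=\sum_{d\in\mathcal D\cap c}t_d$. Its dimension is countable. For a $\mathcal B$-module $E$ we have $E=\bigoplus_{d\in\mathcal D\cap c}t_dE$, with one summand per left cell of $c$. We want $E$ simple, finite-dimensional, and with no summand zero.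

**Lemma 1.** Every simple $\mathcal B$-module $E$ is finite-dimensional, and $\mathcal B\to\mathrm{End}_{\mathbb C}(E)$ is onto.

*Proof.* **Step 1: a polynomial identity.** Put $N_0=|W_0|$. Left multiplication on the free right $\Theta$-module $H$ embeds $H$ in $\mathrm{Mat}_{N_0}(\Theta)$. By the Amitsur–Levitzki theorem $H$ satisfies the standard identity $s_{2N_0}$. Hence $s_{2N_0}(v^{-a}\varphi_c(C'_{x_1}),\dots,v^{-a}\varphi_c(C'_{x_{2N_0}}))=0$ for $x_i\in c$. By (7) the constant term in $v^{-1}$ is $s_{2N_0}(t_{x_1},\dots,t_{x_{2N_0}})=0$. By multilinearity $\mathcal B$ satisfies $s_{2N_0}$.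

**Step 2: $\mathrm{End}_{\mathcal B}(E)=\mathbb C$.** This is a division algebra of countable dimension, since evaluation at a nonzero vector embeds it in $E$. If $f$ in it is not a scalar, the uncountably many elements $(f-\xi)^{-1}$, $\xi\in\mathbb C$, are linearly dependent: $\sum a_i(f-\xi_i)^{-1}=0$ with distinct $\xi_i$ and all $a_i\neq0$. Multiplying by $\prod_j(f-\xi_j)$ gives $p(f)=0$, where $p=\sum_ia_i\prod_{j\ne i}(T-\xi_j)$ satisfies $p(\xi_i)\neq0$, so $p\ne0$. Factoring $p$ over $\mathbb C$ in a division algebra makes $f$ a scalar, a contradiction.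

**Step 3: conclusion.** By Kaplansky's theorem, the primitive algebra $\mathcal B/\mathrm{Ann}(E)$, which satisfies a polynomial identity, is simple and finite-dimensional over its centre. The centre embeds in $\mathrm{End}_{\mathcal B}(E)=\mathbb C$. So $\mathcal B/\mathrm{Ann}(E)$ is finite-dimensional over $\mathbb C$, hence so is its cyclic module $E$, and by Burnside's theorem $\mathcal B\to\mathrm{End}_{\mathbb C}(E)$ is onto. $\square$

**Lemma 2.** There is a simple $\mathcal B$-module $E$ with $t_dE\ne0$ for all $d\in\mathcal D\cap c$.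

*Proof.* The plan is to find one element $y\in\mathcal B$ that passes through every idempotent $t_d$ and is not in the Jacobson radical.

**Step 1: connecting two idempotents.** For $d,d'\in\mathcal D\cap c$ there is $x\in c$ with $x\sim_Ld'$ and $x^{-1}\sim_Ld$. Indeed $d\le_{LR}d'$, so $C'_d$ occurs in some $C'_uC'_{d'}C'_{u'}$. Hence for some $x$, $C'_x$ occurs in $C'_uC'_{d'}$ and $C'_d$ occurs in $C'_xC'_{u'}$. Then $x\le_Ld'$ and $d\le_Rx$, so $a(d)\ge a(x)\ge a(d')=a(d)$. By (F3) $x\sim_Ld'$ and $x\sim_Rd$; the latter means $x^{-1}\sim_Ld^{-1}=d$.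

Let $\mathcal D\cap c=\{d_1,\dots,d_r\}$. Choose such $x_i$ for $(d_i,d_{i+1})$. By (F2) $t_{x_i}=t_{d_i}t_{x_i}t_{d_{i+1}}$. Put $y=t_{x_1}t_{x_2}\cdots t_{x_{r-1}}$ (and $y=t_{d_1}$ if $r=1$).

**Step 2: $y\neq0$, by positivity.** Suppose $b\neq0$ has nonnegative coefficients, $t_db=b$ and $x\sim_Ld$. By (F1) and (F2) $t_{x^{-1}}t_x=t_d+(\text{nonnegative combination})$. So $t_{x^{-1}}t_xb=b+(\text{nonnegative})\ne0$, and $t_xb\neq0$. Start with $b=t_{x_{r-1}}$, which is fixed by $t_{d_{r-1}}$, and multiply successively on the left by $t_{x_{r-2}},\dots,t_{x_1}$. At each stage $x_{i}\sim_Ld_{i+1}$, the element $b$ is nonnegative and fixed by $t_{d_{i+1}}$, and $t_{x_i}b$ is nonnegative, nonzero and fixed by $t_{d_i}$.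

**Step 3: the radical is nil.** This is Amitsur's argument. If $h\in\mathrm{Jac}(\mathcal B)$, then $1-\xi h$ is invertible for all $\xi\in\mathbb C$. The uncountably many inverses, for $\xi\neq0$, are dependent, and clearing denominators as in Lemma 1 gives $p(h)=0$ with $p\ne0$. Write $p=T^kp_1$, scaled so that $p_1(0)=1$. Then $p_1(h)\in1+\mathrm{Jac}(\mathcal B)$ is invertible, so $h^k=0$ (with $k\ge 1$ unless $\mathcal B=0$).

**Step 4: $y\notin\mathrm{Jac}(\mathcal B)$.** Define $(\sum\xi_xt_x)^*=\sum\bar\xi_xt_{x^{-1}}$, a conjugate-linear anti-automorphism, and the linear form $\tau(t_x)=1$ if $x\in\mathcal D$, $0$ otherwise. By (F2) $\tau(t_{x^{-1}}t_y)=\sum_{d\in \mathcal D}\gamma_{x^{-1},y,d}=\delta_{xy}$. So $\tau(b^*b)=\sum|\xi_x|^2>0$ for $b=\sum\xi_xt_x\neq0$. Suppose $y\in\mathrm{Jac}(\mathcal B)$. Then $h=y^*y=h^*$ is nilpotent. If $h^{2^k}=0$ with $k\ge1$, then $\tau\big((h^{2^{k-1}})^*h^{2^{k-1}}\big)=0$, so $h^{2^{k-1}}=0$. Descending, $h=0$, so $\tau(y^*y)=0$ and $y=0$, contradicting Step 2.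

**Step 5: conclusion.** Since $\mathrm{Jac}(\mathcal B)$ is the intersection of the annihilators of the simple modules, some simple $E$ has $yE\neq0$. Every $t_{d_i}$ can be inserted as a factor of $y$, so $t_{d_i}E\ne0$ for all $i$. $\square$

Now return to the Hecke algebra. Let $\mathbb K$ be an algebraic closure of $\mathbb C(v)$ and let a subscript $\mathbb K$ denote $\mathbb K\otimes_A$. For a simple $\mathcal B$-module $E$ put $N=\mathbb K\otimes E$, an $H_{\mathbb K}$-module through $\varphi_c$.

**Lemma 3.** $N$ is an irreducible $H_{\mathbb K}$-module.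

*Proof.* Let $p=\dim E$. By Lemma 1 choose $x_1,\dots,x_{p^2}\in c$ such that the $t_{x_i}$ act as a basis of $\mathrm{End}(E)$. By (7) the matrix expressing the operators $v^{-a}\varphi_c(C'_{x_i})$ in this basis has entries in $\mathbb C[v^{-1}]$ and constant term the identity. So its determinant is nonzero, and these operators form a basis of $\mathrm{End}_{\mathbb K}(N)$. $\square$

For $J\subsetneq S$ let
$$e_J=\Big(\sum_{w\in W_J}v^{2\ell(w)}\Big)^{-1}\sum_{w\in W_J}v^{\ell(w)}\tilde T_w\in H'_{\mathbb K}.$$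
It is an idempotent with $\tilde T_se_J=e_J\tilde T_s=ve_J$ for $s\in J$, and $e_Je_{J'}=e_{J'}$ if $J\subseteq J'$. For an $H'_{\mathbb K}$-module $M$ put $M_J=e_JM=\{m:\tilde T_sm=vm\ \forall s\in J\}$. Then $M_{J'}\subseteq M_J$ if $J\subseteq J'$, and a surjection $M\to N$ induces surjections $M_J\to N_J$.

**Lemma 4.** $N_J=\bigoplus_{d\in\mathcal D\cap c,\;R(d)\supseteq J}\mathbb K\otimes t_dE$ for $J\subsetneq S$.

*Proof.* We have $\tilde T_s=C'_s-v^{-1}$ and $L(d)=R(d^{-1})=R(d)$.

**Step 1: $\supseteq$.** If $s\in R(d)=L(d)$, then $C'_sC'_d=(v+v^{-1})C'_d$. By (6) $\varphi_c(C'_s)t_d=(v+v^{-1})t_d$, so $\tilde T_s$ acts on $t_dE$ by $v$.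

**Step 2: $\subseteq$.** Suppose $h_{s,d,z}\neq0$ and $z\in c$. By (4) $s\in L(z)$. By (F2) $t_z=t_{d'}t_z$ for the $d'\in\mathcal D$ with $d'\sim_Lz^{-1}$, and $R(d')=R(z^{-1})=L(z)\ni s$. So by (6) $C'_sN\subseteq\bigoplus_{R(d')\ni s}t_{d'}N$. If $\tilde T_sm=vm$, then $m=(v+v^{-1})^{-1}C'_sm$ lies there. Intersect over $s\in J$. $\square$

## 7. The modules $M(\chi)$ and left cells with $R(\Gamma)\supseteq J$

For a character $\chi:X\to\mathbb K^\times$ let $M(\chi)=H_{\mathbb K}\otimes_{\Theta_{\mathbb K}}\mathbb K_\chi$, of dimension $|W_0|$. A *weight* of $N$ is a $\chi$ with a nonzero $n\in N$ such that $\theta_xn=\chi(x)n$ for all $x\in X$. The commuting invertible operators $\theta_x$ have a common eigenvector in the finite-dimensional space $N$, so $N$ has a weight $\chi$. Frobenius reciprocity and Lemma 3 then give a surjection $M(\chi)\to N$.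

**Lemma 5.** $\dim M(\chi)_J=|W_0|/|W_J|$ for every $\chi$ and $J\subsetneq S$.

*Proof.* **Step 1: independence of $\chi$.** The right $\Theta_{\mathbb K}$-module $e_JH_{\mathbb K}$ is a direct summand of the free module $H_{\mathbb K}$, hence finitely generated projective. Since $\Theta_{\mathbb K}=\mathbb K[X]$ is a domain, its rank is constant. So $r_J=\dim e_JM(\chi)=\dim(e_JH_{\mathbb K}\otimes_{\Theta_{\mathbb K}}\mathbb K_\chi)$ does not depend on $\chi$.

**Step 2: computation at $\chi=1$, $v=1$.** $r_J$ is the trace of $e_J$ on $M(1)$. Since $H$ is free over $\Theta$ (over $A$) on the $T_u$, $u\in W_0$, the $\tilde T_w$ act on $M(1)$ in the basis $T_u\otimes1$ by matrices over $\mathbb C[v^{\pm1}]$. The coefficients of $e_J$ are regular at $v=1$, because $\sum_{w\in W_J}v^{2\ell(w)}$ has value $|W_J|\ne0$ there. So the trace is a rational function of $v$, regular at $v=1$ and constantly equal to $r_J$; compute it at $v=1$. There $H$ becomes $\mathbb C[W]$, $\theta_x$ becomes $x$, and $M(1)$ becomes $\mathbb C[W]\otimes_{\mathbb C[X]}\mathbb C=\mathbb C[W_0]$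 with $W$ acting through $W\to W_0$. The idempotent $e_J$ becomes the projector onto $W_J$-invariants. $W_J$ is finite and $X$ is torsion-free, so $W_J$ injects into $W_0$ and acts freely on it by left multiplication. The invariants have dimension $|W_0|/|W_J|$. $\square$

**Proposition 6.** For $J\subsetneq S$,
$$\#\{\text{left cells }\Gamma\subset c:R(\Gamma)\supseteq J\}\le|W_0|/|W_J|,$$
with equality if $c=c_0$. Consequently $\#\Gamma_{c_0,I}=f_I$ for $\emptyset\ne I\subsetneq S$, with $f_I$ the alternating sum in (5).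

*Proof.* Take $E$ as in Lemma 2. By (F1) the left side is $\#\{d\in\mathcal D\cap c:R(d)\supseteq J\}$. By Lemma 4 it is at most $\dim N_J\le\dim M(\chi)_J=|W_0|/|W_J|$.

If $c=c_0$, then $\dim N=\sum_{d\in \mathcal D\cap c_0}\dim t_dE\ge\#(\mathcal D\cap c_0)=|W_0|=\dim M(\chi)\ge\dim N$. So $N\cong M(\chi)$, all $\dim t_dE=1$, and Lemmas 4 and 5 give equality. No left cell has $R(\Gamma)=S$, so inclusion–exclusion over the sets $J$ with $I\subseteq J\subsetneq S$ yields $\#\Gamma_{c_0,I}=f_I$. $\square$

## 8. The alternating sum and the quotient $F_I$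

It is tempting to finish Theorem 1(a) by applying inclusion–exclusion to $c$ as well as to $c_0$. This is where the first approach stops: inclusion–exclusion has signs, and inequalities do not survive subtraction. In type $A_2$, Proposition 6 allows at most $3$ left cells with $R(\Gamma)\ni s_1$ and at most $1$ with $R(\Gamma)\supseteq\{s_1,s_2\}$ or $\{s_0,s_1\}$. A cell with three left cells of descent set exactly $\{s_1\}$ and no others would satisfy every inequality of Proposition 6, but $f_{\{s_1\}}=1$.

So subtract before comparing, inside the modules. For an $H'_{\mathbb K}$-module $M$ put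
$$F_I(M)=M_I\Big/\sum_{I\subsetneq J\subsetneq S}M_J .$$
A surjection $M\to N$ induces a surjection $F_I(M)\to F_I(N)$, because $M_I\to N_I$ is onto and each $M_J$ goes into $N_J$. By Lemma 4, $\sum_{I\subsetneq J\subsetneq S}N_J=\bigoplus_{R(d)\supsetneq I}\mathbb K\otimes t_dE$ (recall $R(d)\neq S$). Hence
$$\dim F_I(N)=\sum_{d\in\mathcal D\cap c,\;R(d)=I}\dim t_dE. \tag{9}$$
If we knew $\dim F_I(M(\chi))=f_I$, we would be done. But the sum of the subspaces $M_J$ need not have the dimension that inclusion–exclusion predicts. In type $A_2$ with $I=\{s\}$ and $S=\{s,t,t'\}$, Lemma 5 gives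
$$\dim F_I(M(\chi))=3-\dim(M_{\{s,t\}}+M_{\{s,t'\}})=3-(1+1-\dim M_S)=f_I+\dim M_S,$$
where $M=M(\chi)$ and $M_S=\{m:\tilde T_sm=vm\ \forall s\in S\}$. The error is a copy of the trivial module in $M(\chi)$, and such copies can occur.

*Example ($A_1$, with $I=\emptyset$ allowed for the moment).* Here $f_\emptyset=2-1-1=0$. Take $\chi(\omega)=v^{-1}$, so $\chi(\alpha)=q^{-1}$, and $s=s_1$, $m=(T_s+1)\otimes1\in M=M(\chi)$. By (8) with $\frac{q-1}{1-\chi(-\alpha)}=\frac{q-1}{1-q}=-1$,
$$\theta_xm=\chi(s(x))T_s\otimes1+\big(-\chi(x)+\chi(s(x))+\chi(x)\big)\otimes1=\chi(s(x))\,m .$$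
So $\tilde T_{s_0}\tilde T_{s_1}m=\theta_\alpha m=qm$. Since $\tilde T_{s_1}m=vm$, also $\tilde T_{s_0}m=vm$. Thus $M_{\{s_0\}}=M_{\{s_1\}}=\mathbb Km$ and $\dim F_\emptyset(M)=1>0=f_\emptyset$. This fits the fact that $\#\Gamma_{\Omega,\emptyset}=1>0=\#\Gamma_{c_0,\emptyset}$. So the hypothesis $c\ne\Omega$ must enter the argument in an essential way.

Two things remain. First, identify the error for all $I$: it consists of Ext groups between the trivial module and $M$. Second, show that for $c\neq\Omega$ the characters $\chi$ that arise keep $M(\chi)$ away from the trivial module.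

## 9. Extensions of the trivial module and the homology of the descent complex

Let $\mathrm{triv}$ be the $H'_{\mathbb K}$-module $\mathbb K$ with $\tilde T_w\mapsto v^{\ell(w)}$, and $n=|S\setminus I|-1\ge0$. Fix a total order on $S$ and put $\varepsilon(s,J)=(-1)^{\#\{t\in J\setminus I:\,t<s\}}$. For $s\neq t$ outside $J$ we have $\varepsilon(s,J)\varepsilon(t,J\cup s)=-\varepsilon(t,J)\varepsilon(s,J\cup t)$: if $t<s$, then $\varepsilon(s,J\cup t)=-\varepsilon(s,J)$ and $\varepsilon(t,J\cup s)=\varepsilon(t,J)$. Let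
$$\mathcal K_k(M)=\bigoplus_{I\subseteq J\subsetneq S,\;|J\setminus I|=k}M_J\qquad(0\le k\le n),$$
with differential $\mathcal K_{k+1}\to\mathcal K_k$ given by $\varepsilon(s,J)$ times the inclusions $M_{J\cup s}\subseteq M_J$ ($s\notin J$). Since $M_J\subseteq M_{I\cup s}$ for $s\in J\setminus I$, we have $H_0(\mathcal K(M))=F_I(M)$.

**Lemma 7.** $H_k(\mathcal K(M))\cong\mathrm{Ext}^{\,n-k}_{H'_{\mathbb K}}(\mathrm{triv},M)$ for $1\le k\le n$.

*Proof.* **Step 1: a complex of projectives ending in $\mathrm{triv}$.** Let $L^k=\bigoplus_{I\subseteq J\subsetneq S,\;|J\setminus I|=k}H'_{\mathbb K}e_J$ for $0\le k\le n$, and $L^{n+1}=\mathrm{triv}$ (index "$J=S$"). The maps $L^k\to L^{k+1}$ are as follows. On $H'_{\mathbb K}e_J\to H'_{\mathbb K}e_{J\cup s}$ take right multiplication by $e_{J\cup s}$ times $\varepsilon(s,J)$; for $J\cup s=S$ take $\varepsilon(s,J)$ times $h\mapsto\mathrm{triv}(h)$. Note $\mathrm{triv}(e_J)=1$.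

**Step 2: explicit bases.** The purpose is to make the differential combinatorial. If $w=w'u$ with $u\in W_J$ and $w'$ of minimal length in $wW_J$, then $\tilde T_we_J=v^{\ell(u)}\tilde T_{w'}e_J$. So $H'_{\mathbb K}e_J$ has the basis
$$b_{w,J}=v^{-\ell(w)}\tilde T_we_J,\qquad w\in W',\ R(w)\cap J=\emptyset;$$
different $w$ are supported on different cosets $wW_J$. Moreover $v^{-\ell(w)}\tilde T_we_J=b_{w',J}$ for every $w\in W'$, and $\mathrm{triv}(b_{w,J})=1$. With $b_{e,S}:=1\in\mathrm{triv}$ the differential is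
$$b_{w,J}\mapsto\sum_{s\in S\setminus J}\varepsilon(s,J)\,b_{w',J\cup s},\qquad w'=\min(wW_{J\cup s}), \tag{10}$$
also for $J\cup s=S$, where $w'=e$. Taking minima in $wW_{J\cup s}$ and then in $wW_{J\cup\{s,t\}}$ is the same as taking them directly in the latter, so by the sign rule the square of (10) is $0$.

**Step 3: $H^k(L^\bullet)=0$ for $k\ge1$.** For $p\ge0$ the span of the $b_{w,J}$ with $\ell(w)\le p$ is a subcomplex, since $\ell(w')\le\ell(w)$ in (10), with equality only if $w'=w$, that is, $s\notin R(w)$. In the associated graded complex a fixed $w$ (with $R(w)\cap I=\emptyset$) contributes the $b_{w,J}$ with $I\subseteq J\subseteq S\setminus R(w)$, with differential $b_{w,J}\mapsto\sum_{s\notin J\cup R(w)}\varepsilon(s,J)b_{w,J\cup s}$. For $w=e$ the term $J=S$ is $L^{n+1}$; for $w\ne e$ we have $R(w)\neq\emptyset$ and $J=S$ does not occur. This is the cube complex on $U=S\setminus(I\cup R(w))$. It is acyclic if $U\neq\emptyset$, and concentrated in degree $0$ if $U=\emptyset$. So the cohomology of the associated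 graded complex is concentrated in degree $0$. By induction on $p$ (long exact sequences) and passage to the direct limit, $H^k(L^\bullet)=0$ for $k\ge1$.

**Step 4: reading off Ext.** By Step 3, $P_i=L^{n-i}$ ($0\le i\le n$) is the beginning of a projective resolution of $\mathrm{triv}$, exact at $P_0,\dots,P_{n-1}$; continue it by resolving the kernel of $P_n\to P_{n-1}$. For $i\le n-1$ the group $\mathrm{Ext}^i$ involves only $P_{i-1},P_i,P_{i+1}$, so $\mathrm{Ext}^i(\mathrm{triv},M)=H^i(\mathrm{Hom}(P_\bullet,M))$. Finally, $\mathrm{Hom}_{H'_{\mathbb K}}(H'_{\mathbb K}e_J,M)=M_J$ via $f\mapsto f(e_J)$. Right multiplication by $e_{J\cup s}$ induces the inclusion $M_{J\cup s}\subseteq M_J$, because $f(e_Je_{J\cup s})=f(e_{J\cup s})$. So $\mathrm{Hom}(L^k,M)=\mathcal K_k(M)$, compatibly with differentials. Take $i=n-k$. $\square$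

In the $A_2$ computation of Section 8, $n=1$ and the error $\dim M_S$ is $\dim H_1=\dim\mathrm{Hom}(\mathrm{triv},M)$.

## 10. The weights of $N$ avoid the orbit of the trivial character

For $x\in Q$ dominant, $\theta_x=\tilde T_x$ acts on $\mathrm{triv}$ by $v^{\ell(x)}=v^{\langle x,\lambda\rangle}$; hence $\theta_x$ acts by $v^{\langle x,\lambda\rangle}$ for all $x\in Q$. For $w\in W_0$ let $\chi_w(x)=v^{\langle x,w\lambda\rangle}$ ($x\in Q$). These characters form the $W_0$-orbit of $\chi_e$. We show that no weight of $N$ restricts to any of them. The tool is the growth of eigenvalues as $v\to\infty$.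

Let $\deg:\mathbb K\to\mathbb Q\cup\{-\infty\}$ extend the degree in $v$ (it is minus an extension of the valuation at $v=\infty$). If all entries of a matrix have degree $\le\delta$, then so do its eigenvalues: look at an entry of maximal degree in an eigenvector. Fix a basis of $E$ adapted to $E=\bigoplus_{d\in\mathcal D\cap c}t_dE$. Operators from $H$ then have entries in $\mathbb C[v^{\pm1}]$.

**Lemma 8.** Let $\chi$ be a weight of $N$ and $x\in Q$ dominant.

(i) $\deg\chi(x)\le0$.

(ii) If $x\neq0$, then $\deg\chi(x)^{-1}\le\ell(x)-1$.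

*Proof.* **(i)** The purpose is to bound all powers of $\theta_x$ at once. Inverting (2), $\tilde T_w=\sum_{y\le w}p'_{y,w}C'_y$ with $p'_{y,w}\in\mathbb Z[v^{-1}]$. Since $\varphi_c(C'_y)$ has degree $\le a$, every $\tilde T_w$ has degree $\le a$ on $N$. As $\theta_x^k=\tilde T_{kx}$, we get $k\deg\chi(x)\le a$ for all $k\ge1$.

**(ii)** Here $c\neq\Omega$ enters. We have $\tilde T_s^{-1}=\tilde T_s-(v-v^{-1})=C'_s-v$. If $s\notin R(d)=L(d)$, all $h_{s,d,z}$ are integers by (3). If $s\in R(d)$, then $C'_s$ acts on $t_dE$ by $v+v^{-1}$, so $\tilde T_s^{-1}$ acts there by $v^{-1}$. Hence by (6)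
$$\tilde T_s^{-1}=-v\,\Pi_s+(\text{degree}\le0),$$
where $\Pi_s$ is the projection onto $\bigoplus_{s\notin R(d)}t_dE$ along the other $t_dE$. Take a reduced expression of $x\in W'$. It involves every $s\in S$, since otherwise $x$ would lie in a finite $W_J$, while nonzero translations have infinite order. The $\Pi_s$ are commuting idempotents. So the coefficient of $v^{\ell(x)}$ in $\tilde T_x^{-1}$ is $\pm\prod_{s\in S}\Pi_s$, up to sign the projection onto $\bigoplus_{R(d)=\emptyset}t_dE$, which is $0$ because $c\ne\Omega$. Thus $\theta_x^{-1}=\tilde T_x^{-1}$ has degree $\le\ell(x)-1$. $\square$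

By (i), $\chi|_Q\ne\chi_e$; by (ii), $\chi|_Q\neq\chi_{w_0}$. The other elements of the orbit need an argument that moves one weight to another.

**Lemma 9.** No weight $\chi$ of $N$ satisfies $\chi|_Q=\chi_w$ for a $w\in W_0$.

*Proof.* Suppose $\chi|_Q=\chi_w$. Let $B=\{\beta\in\Delta:w\beta<0\}$, the right descents of $w$. Write $R_B,W_B,w_B$ for the corresponding parabolic objects in $W_0$.

**Step 1: moving down to $w_B$.** We show that $N$ has a weight restricting to $\chi_{w_B}$ on $Q$, by induction on $\ell(w)$ with $B$ fixed. Suppose $w\neq w_B$. Since all of $B$ are right descents, $w$ is maximal in $wW_B$. So $w=uw_B$ with $u\ne e$ minimal in $uW_B$ and $\ell(w)=\ell(u)+\ell(w_B)$. Pick $\alpha\in\Delta$ with $u'=s_\alpha u<u$.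

*$u'$ is minimal in $u'W_B$.* Otherwise $\ell(u's_\beta)<\ell(u')$ for some $\beta\in B$, and $\ell(us_\beta)\le\ell(u's_\beta)+1<\ell(u')+1=\ell(u)$, contradicting minimality of $u$.

*$s_\alpha w$ has the same right descents.* $s_\alpha w=u'w_B$ has length $\ell(w)-1$, and its right descents contain $B$. Conversely $\ell(s_\alpha ws_\beta)<\ell(s_\alpha w)$ implies $\ell(ws_\beta)\le\ell(s_\alpha ws_\beta)+1<\ell(w)$, so $\beta\in B$.

*$\chi(\alpha)\notin\{1,q,q^{-1}\}$.* Put $\gamma=-w^{-1}\alpha$, positive since $s_\alpha w<w$. If $\gamma$ were simple, then $w\gamma=-\alpha<0$ but $s_\alpha w\gamma=\alpha>0$, contradicting equality of the descent sets. So $\gamma$ has height $\ge2$. Since $\langle\beta,\lambda\rangle=2$ for simple $\beta$, $\chi(\alpha)=v^{\langle w^{-1}\alpha,\lambda\rangle}=v^{-\langle\gamma,\lambda\rangle}=q^{-\mathrm{ht}\,\gamma}$.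

*The new weight.* Let $n\in N$ be an eigenvector for $\chi$, $s=s_\alpha$, $\kappa=\frac{q-1}{1-\chi(-\alpha)}$ and $n'=(T_s-\kappa)n$. By (8)
$$\theta_xn'=\chi(s(x))T_sn+\kappa\big(\chi(x)-\chi(s(x))\big)n-\kappa\chi(x)n=\chi(s(x))\,n'.$$
If $n'=0$, then $\kappa$ is an eigenvalue of $T_s$, so $\kappa=q$ or $\kappa=-1$, that is, $\chi(\alpha)=q$ or $\chi(\alpha)=q^{-1}$, which is excluded. So $\chi\circ s_\alpha$ is a weight of $N$, and it restricts to $\chi_{s_\alpha w}$ on $Q$. As $s_\alpha w$ is shorter with the same $B$, induction applies.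

**Step 2: contradiction at $w_B$.** Let $\chi$ now be a weight with $\chi|_Q=\chi_{w_B}$. If $B\ne\Delta$, choose $\beta\in\Delta\setminus B$ and $k>0$ with $x=k\omega_\beta\in Q$. The element $w_B$ negates the positive coroots of $R_B$ and permutes the other positive coroots, so $w_B\lambda=\lambda-2\lambda_B$, with $\lambda_B$ the sum of the positive coroots of $R_B$. Also $\langle\omega_\beta,\lambda_B\rangle=0$. Hence $\deg\chi(x)=k\langle\omega_\beta,\lambda\rangle>0$, contradicting Lemma 8(i). If $B=\Delta$, then $w_B=w_0$ and $\chi(x)^{-1}=v^{\ell(x)}$ for $x\in Q$ dominant, contradicting Lemma 8(ii) for $x\ne0$. $\square$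

## 11. Proof of Theorem 1(a) and of Theorem 2(b)

**Proposition 10.** Let $c\neq\Omega$, $\emptyset\ne I\subsetneq S$, and let $E$ be any simple $\mathcal J_c\otimes\mathbb C$-module. Then
$$\sum_{d\in\mathcal D\cap c,\;R(d)=I}\dim t_dE=\dim F_I(N)\le f_I. \tag{11}$$

*Proof.* **Step 1: all Ext groups vanish.** Let $\chi$ be a weight of $N$, with its surjection $M(\chi)\to N$. The subalgebra $\mathbb K[Q]^{W_0}\subset H'_{\mathbb K}$ (spanned by orbit sums of the $\theta_x$, $x\in Q$) is central in $H_{\mathbb K}$. An element $z$ of it acts on $M(\chi)$ by $z(h\otimes1)=hz\otimes1$, that is, by the scalar given by $\chi|_Q$, and on $\mathrm{triv}$ by the scalar given by $\chi_e$. By Lemma 9, $\chi|_Q$ is not in the orbit $W_0\chi_e=\{\chi_w\}$. Invariants of a finite group separate its orbits on the torus $\mathrm{Hom}(Q,\mathbb K^\times)$, so some $z\in\mathbb K[Q]^{W_0}$ acts by different scalars on $\mathrm{triv}$ and $M(\chi)$. As $z$ is central in $H'_{\mathbb K}$, it acts on $\mathrm{Ext}^i_{H'_{\mathbb K}}(\mathrm{triv},M(\chi))$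 by both scalars. So these groups vanish for all $i$.

**Step 2: the Euler characteristic.** By Lemma 7, $H_k(\mathcal K(M(\chi)))=0$ for $k\ge1$. Hence $\dim F_I(M(\chi))=\dim H_0=\sum_k(-1)^k\dim\mathcal K_k(M(\chi))$, which is $f_I$ by Lemma 5.

**Step 3: comparison.** $F_I(M(\chi))\to F_I(N)$ is onto, and $\dim F_I(N)$ is given by (9). $\square$

This is Theorem 2(b).

**Proof of Theorem 1(a).** By Section 4 we may take $X=P(R)$, $c\neq\Omega$ and $\emptyset\neq I\subsetneq S$. Take $E$ as in Lemma 2. By (F1), (11) and Proposition 6,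
$$\#\Gamma_{c,I}=\#\{d\in\mathcal D\cap c:R(d)=I\}\le\sum_{d\in\mathcal D\cap c,\;R(d)=I}\dim t_dE\le f_I=\#\Gamma_{c_0,I}.\qquad\blacksquare$$

## 12. Sign patterns of the gradients $\bar\alpha_s$, and the end of the proof of Theorem 2

**Theorem 2(a).** The equality $\#\Gamma_{c_0,I}=f_I$ is Proposition 6. It remains to interpret $f_I$ by signs and to show $f_I\ge1$.

**Step 1: $|W_0|/|W_J|=\#\{u\in W_0:u\bar\alpha_s<0\ \forall s\in J\}$ for $J\subsetneq S$.** Let $\bar W_J\cong W_J$ be the image of $W_J$ in $W_0$. The closed alcove is a simplex; choose a point $p$ in it lying on the walls in $J$ and on no others. Moving $p$ to the origin turns $W_J$ into the linear group $\bar W_J$, generated by the reflections in the $\bar\alpha_s$ ($s\in J$), and turns $A_0$, near $p$, into the cone $\{\bar\alpha_s>0,\ s\in J\}$. No reflecting hyperplane of $W_J$ meets $A_0$, so this cone is a chamber of $\bar W_J$. Hence the $\bar\alpha_s$ ($s\in J$) are the simple roots of the root subsystem $\Phi_J=\bar W_J\{\bar\alpha_s:s\in J\}$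 of $R^\vee$, with Weyl group $\bar W_J$. For $u\in W_0$ the set $\{\gamma\in\Phi_J:u\gamma<0\}$ is a positive system of $\Phi_J$. So exactly one $g\in\bar W_J$ maps the positive system with simple roots $\bar\alpha_s$ onto it, that is, exactly one element $ug$ of the coset $u\bar W_J$ makes all $\bar\alpha_s$, $s\in J$, negative. Count cosets.

**Step 2: inclusion–exclusion.** There are integers $n_s>0$ with $\sum_{s\in S}n_s\bar\alpha_s=0$, because the highest coroot is a positive combination of all simple coroots. So no $u$ makes all $\bar\alpha_s$, $s\in S$, negative. Inclusion–exclusion over $I\subseteq J\subsetneq S$ gives $f_I=\#\{u\in W_0:\{s:u\bar\alpha_s<0\}=I\}$.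

**Step 3: $f_I\ge1$.** The relation $\sum n_s\bar\alpha_s=0$ is, up to scalars, the only linear relation among the $\bar\alpha_s$. Since $I$ and $S\setminus I$ are both nonempty, we can prescribe values respecting it: there is a linear form $g$ with $g(\bar\alpha_s)<0$ for $s\in I$ and $g(\bar\alpha_s)>0$ for $s\notin I$. After a small perturbation $g$ vanishes on no element of $R^\vee$. As $W_0$ is transitive on chambers, there is $u\in W_0$ with $u\gamma<0\iff g(\gamma)<0$ for all $\gamma\in R^\vee$. This $u$ has negative set $I$. $\square$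

**Theorem 2(c).** **Step 1: a lower bound for $a$.** Suppose $R(w)\supseteq I$. Then $C'_w\tilde T_u=v^{\ell(u)}C'_w$ for $u\in W_I$. Since $C'_{w_I}=v^{-\ell(w_I)}\sum_{u\in W_I}v^{\ell(u)}\tilde T_u$, we get
$$C'_wC'_{w_I}=\eta\,C'_w,\qquad\eta=v^{-\ell(w_I)}\sum_{u\in W_I}v^{2\ell(u)},$$
and $\eta$ has degree $\ell(w_I)$. So $a(w)\ge\ell(w_I)$, and $\Gamma_{c,I}=\emptyset$ if $a(c)<\ell(w_I)$.

**Step 2: the sets $I=S\setminus\{s\}$ with $|W_I|=|W_0|$.** We show that only $c_0$ has left cells with such a descent set. $W_I$ maps isomorphically onto $W_0$. An element of $W_I$ fixes a vertex of the alcove, so it is a reflection iff its linear part is. Every reflection in a finite reflection group is conjugate to a simple one, and the length of the longest element is the number of reflections; so $\ell(w_I)=\nu$. If $c\neq c_0$, then $a(c)<\nu$, and $\Gamma_{c,I}=\emptyset$ by Step 1. On the other hand, the only $J$ with $I\subseteq J\subsetneq S$ is $I$, so $\#\Gamma_{c_0,I}=f_I=|W_0|/|W_I|=1$. Such $I$ exist, for instance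 $I=S_0$.

**Step 3: the total count.** Let $c\ne c_0,\Omega$. Every left cell $\Gamma$ in $c$ has $\emptyset\neq R(\Gamma)\subsetneq S$. By Step 2 the sets of that form contribute nothing to $c$, and each contributes exactly $1$ to $c_0$. Summing Theorem 1(a) over the other $I$ and using $\sum_I\#\Gamma_{c_0,I}=|W_0|$, we find that $c$ has at most $|W_0|-\#\{s\in S:|W_{S\setminus\{s\}}|=|W_0|\}$ left cells, and this is $<|W_0|$ because of $S_0$.

**Step 4: equality.** For every $c\ne c_0$, including $\Omega$, $\#\Gamma_{c,S_0}=0<1=\#\Gamma_{c_0,S_0}$. So equality in Theorem 1(a) for all nonempty $I$ forces $c=c_0$. $\blacksquare$
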